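# When the spectrum of multiplicative functions opens wider at 1 than the set of values

## Three theorems on the angle of the spectrum

For $\varphi\in(0,\pi)$ put
$$S_\varphi=\{1\}\cup\{e^{i\psi}:\varphi\le\psi\le 2\pi-\varphi\},$$
the unit circle with the open arcs of length $\varphi$ on both sides of $1$ removed, and $1$ itself kept. The statements below compare the *angle* of $S_\varphi$ with the angle of its *spectrum* $\Gamma(S_\varphi)$. Both words, and "admissible", are defined in the next section. The conjecture under discussion is that $\operatorname{Angle}(\Gamma(S))=\operatorname{Angle}(S)$ for every admissible $S$. It is false.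

**Theorem 1.** If $0<\varphi\le 2\pi/3$, then $\operatorname{Angle}(\Gamma(S_\varphi))>\operatorname{Angle}(S_\varphi)$. So the conjecture fails for a set of each angle $\theta\in[\pi/6,\pi/2)$.

**Theorem 2.** $\operatorname{Angle}(\Gamma(S_\varphi))>\operatorname{Angle}(S_\varphi)$ for every $\varphi\in(0,\pi)$. If $S$ is admissible and $\operatorname{Angle}(S)=0$, then $\operatorname{Angle}(\Gamma(S))=0$. Hence the statement "every admissible $S$ of angle $\theta$ satisfies the conjecture" is true if and only if $\theta=0$.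

**Theorem 3.** As $\delta\to0^+$, with $\operatorname{Angle}(S_{2\delta})=\frac\pi2-\delta$,
$$\frac\pi2-\operatorname{Angle}(\Gamma(S_{2\delta}))\le\sqrt{4\ln2-2}\;\delta+O(\delta^2),\qquad \sqrt{4\ln2-2}=0.878\ldots<1 .$$

Theorem 1 alone disproves the conjecture. Theorem 2 says for which angles it fails, and Theorem 3 says that for nearly tangential sets the distance of the angle from $\pi/2$ shrinks by at least a fixed factor.

## Spectra, angles, and the sets $S_\varphi$

Let $\mathbb U=\{z\in\mathbb C:|z|\le1\}$ and let $S\subseteq\mathbb U$ be closed.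

**Definition (spectrum).** $\mathcal F(S)$ is the class of completely multiplicative functions $f$ with $f(p)\in S$ for every prime $p$. For $N\ge1$ let $\Gamma_N(S)=\{\frac1N\sum_{n\le N}f(n):f\in\mathcal F(S)\}$. The spectrum $\Gamma(S)$ is the set of $z\in\mathbb C$ for which there are $N_j\to\infty$ and $z_j\in\Gamma_{N_j}(S)$ with $z_j\to z$.

The function $f$ may change completely with $N$. This freedom is what we use: our functions depend on the size of $p$ relative to $N$.

*Example.* Let $S=\{0,1\}$. Then $f$ is the indicator function of the integers all of whose primes lie in some set, so $\Gamma(S)\subseteq[0,1]$. Taking $f(p)=1$ for all $p$ gives $1\in\Gamma(S)$; taking $f(p)=0$ for all $p$ gives means $1/N$, so $0\in\Gamma(S)$.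

**Definition (angle).** For $T\subseteq\mathbb C$ with $1\in T$, $T\ne\{1\}$,
$$\operatorname{Angle}(T)=\sup\{|\arg(1-t)|:t\in T\setminus\{1\}\},\qquad \arg\in(-\pi,\pi].$$

So it measures how wide $T$ opens when viewed from $1$.

*Example.* For $T=\{1,i,-i\}$ we have $1\mp i=\sqrt2\,e^{\mp i\pi/4}$, so $\operatorname{Angle}(T)=\pi/4$. For $T=[-1,1]$ the angle is $0$.

**Definition (admissible).** A closed $S\subseteq\mathbb U$ is admissible if $1\in S$, $S\ne\{1\}$, $1$ is an isolated point of $S\cap\{|z|=1\}$, and $\operatorname{Angle}(S)<\pi/2$.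

For admissible $S$ the following facts are known; we quote them. $\Gamma(S)$ is a connected subset of the unit disc containing $0$ and $1$. It lies inside a circle centred at $A$ of radius $1-A$ for some real $A\in(0,1/2)$, so it touches the unit circle only at $1$. Moreover $\operatorname{Angle}(\Gamma(S))\ge\operatorname{Angle}(S)$. The conjecture, from "Collaborative Research: Distribution of multiplicative functions and primes" (http://www.math.sc.edu/~filaseta/grantsinthemaking/NSFjoint113099.pdf), is that the last inequality is always an equality.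

**The sets $S_\varphi$ are admissible.** $S_\varphi$ is closed and $1$ is isolated in it. For $0<\psi<2\pi$ we have $1-e^{i\psi}=-2i\sin(\psi/2)e^{i\psi/2}$ with $\sin(\psi/2)>0$, so $\arg(1-e^{i\psi})=(\psi-\pi)/2$. Hence $\operatorname{Angle}(S_\varphi)=(\pi-\varphi)/2\in(0,\pi/2)$. Every $\theta\in(0,\pi/2)$ is the angle of $S_{\pi-2\theta}$, and $\varphi\le2\pi/3$ corresponds to $\theta\ge\pi/6$; this is why the second sentence of Theorem 1 follows from the first.

**Larger sets.** If $S\subseteq S'$ then $\mathcal F(S)\subseteq\mathcal F(S')$, so $\Gamma(S)\subseteq\Gamma(S')$. Therefore, once $\operatorname{Angle}(\Gamma(S_\varphi))>\operatorname{Angle}(S_\varphi)$, the conjecture fails also for every admissible $S'\supseteq S_\varphi$ of the same angle $\theta$, for instance for $\{z\in\mathbb U:z=1\text{ or }|\arg(1-z)|\le\theta\}$.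

**Angle zero.** If $\operatorname{Angle}(S)=0$, then $1-t>0$ for all $t\in S\setminus\{1\}$, so $S\subset[-1,1]$. All means are then real and lie in $[-1,1]$, so $\Gamma(S)\subset[-1,1]$ and $1-z>0$ for $z\in\Gamma(S)\setminus\{1\}$. Hence $\operatorname{Angle}(\Gamma(S))=0$. This is the middle sentence of Theorem 2.

## Integers with at most one large prime stay in the convex hull

Fix $c\in S\setminus\{1\}$ and $1<u\le2$. For given $x$ let $f(p)=c$ for $x^{1/u}<p\le x$ and $f(p)=1$ otherwise. An integer $n\le x$ has at most one prime factor $p>x^{1/u}\ge x^{1/2}$, and $p^2\nmid n$. So $f(n)=c$ or $f(n)=1$, and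
$$\frac1x\sum_{n\le x}f(n)=1+(c-1)\frac1x\sum_{x^{1/u}<p\le x}\Big\lfloor\frac xp\Big\rfloor\longrightarrow 1-(1-c)\ln u ,$$
by Mertens' theorem $\sum_{p\le v}\frac1p=\ln\ln v+\text{const}+o(1)$ and because removing the floors costs at most $\pi(x)/x\to0$. The limit $z$ satisfies $1-z=(1-c)\ln u$, so $\arg(1-z)=\arg(1-c)$. Taking all $c$ recovers $\operatorname{Angle}(\Gamma(S))\ge\operatorname{Angle}(S)$.

We get no more than this from any construction where almost every $n\le x$ has at most one prime with $f(p)\ne1$, that prime being simple: then $f(n)\in S$, and the mean tends to the convex hull of $S$, which opens from $1$ no wider than $S$ does. To beat $S_\varphi$ we need *products* of elements of $S_\varphi$ that fall into the removed arc, and they must not be outweighed by products that fall elsewhere.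

## The half-plane beyond the chord from $1$ to $e^{-i\varphi}$

The line $\mathrm{Re}(e^{i\varphi/2}z)=\cos(\varphi/2)$ passes through $1$ and $e^{-i\varphi}$. The set $S_\varphi$ lies on one side of it: for $\psi\in[\varphi,2\pi-\varphi]$ we have $\psi+\frac\varphi2\in[\frac{3\varphi}2,2\pi-\frac\varphi2]\subset[\frac\varphi2,2\pi-\frac\varphi2]$, so $\cos(\psi+\frac\varphi2)\le\cos\frac\varphi2$. We want a point of the spectrum strictly on the other side.

**Lemma 1 (criterion).** If there are functions $f_x\in\mathcal F(S_\varphi)$, $x\in\mathbb N$, with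
$$\limsup_{x\to\infty}\mathrm{Re}\Big(e^{i\varphi/2}\frac1x\sum_{n\le x}f_x(n)\Big)>\cos(\varphi/2),\tag{1}$$
then $\operatorname{Angle}(\Gamma(S_\varphi))>\operatorname{Angle}(S_\varphi)$.

*Proof.* The means lie in $\mathbb U$. Choose a sequence of $x$ along which the real part in (1) tends to the limsup, then a subsequence along which the means converge, to $z$ say. Then $z\in\Gamma(S_\varphi)$ and $\mathrm{Re}(e^{i\varphi/2}z)>\cos(\varphi/2)$. In particular $z\ne1$. Write $1-z=|1-z|e^{i\omega}$ with $\omega\in(-\pi,\pi]$. Then $\mathrm{Re}(e^{i\varphi/2}(1-z))<0$, i.e. $\cos(\omega+\frac\varphi2)<0$. Since $-\pi+\frac\varphi2<\omega+\frac\varphi2\le\pi+\frac\varphi2<\frac{3\pi}2$, this means $\omega>\frac\pi2-\frac\varphi2$ or $\omega<-\frac\pi2-\frac\varphi2$. In both cases $|\omega|>\frac{\pi-\varphi}2=\operatorname{Angle}(S_\varphi)$. $\square$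

Call $g(n)=\mathrm{Re}(e^{i\varphi/2}f(n))-\cos(\varphi/2)$ the **gain** of $n$. The criterion asks for a positive average gain. If $f(n)=e^{i\beta}$, the gain is $\cos(\beta+\frac\varphi2)-\cos\frac\varphi2$. It is positive exactly when $-\varphi<\beta<0$ modulo $2\pi$, zero for $\beta\equiv0,-\varphi$, and at most $1-\cos\frac\varphi2$.

## Averages over large prime factors

We use functions with $f(p)=1$ for all primes below a small power of $x$, so only finitely many "large" primes of each $n$ matter, and their joint statistics is an explicit integral.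

**Notation.** Fix $0<a<L$. For an integer $x$ and a prime $p\le x$ put $s_p=L\log p/\log x$, and call $p$ *large* if $s_p\ge a$. If distinct large primes $p_1,\dots,p_k$ divide $n\le x$, then $p_1\cdots p_k\le x$, so $\sum s_{p_i}\le L$ and $k\le L/a$. Let $B_x$ be the set of $n\le x$ divisible by the square of a large prime; $|B_x|\le x\sum_{p\ge x^{a/L}}p^{-2}=o(x)$. Let $\mathbb E_x$ be the average over $n\le x$ and $\mathbb E=\lim_{x\to\infty}\mathbb E_x$. Bounded quantities on $B_x$ contribute $o(1)$ to $\mathbb E_x$ and will be ignored.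

**Lemma 2.** Let $h:[a,L]^k\to\mathbb R$ be bounded and continuous off a Lebesgue null set. Then
$$\mathbb E_x\sum_{p_1,\dots,p_k\mid n}h(s_{p_1},\dots,s_{p_k})\longrightarrow\int_{s_i\ge a,\ \sum s_i\le L}h(s)\prod_{i\le k}\frac{ds_i}{s_i},\tag{2}$$
where the sum is over ordered $k$-tuples of distinct large primes dividing $n$.

*Proof.* Interchanging sums, the left side is $\frac1x\sum h\cdot\lfloor x/(p_1\cdots p_k)\rfloor$ over tuples of distinct large primes with product $\le x$.

*Removing the floors* costs $O(1/x)$ times the number of tuples. For fixed $p_1,\dots,p_{k-1}$ the bound $Y=x/(p_1\cdots p_{k-1})$ for $p_k$ satisfies $Y\ge p_k\ge x^{a/L}$, so by Chebyshev there are $O(Y/\log Y)=O(Y/\log x)$ choices of $p_k$. By Mertens $\sum_{x^{a/L}\le p\le x}\frac1p=O(1)$, so summing over $p_1,\dots,p_{k-1}$ gives $O(x/\log x)$ tuples. The cost is $o(1)$.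

*What remains* is $\sum h\,1_{\sum s_{p_i}\le L}\prod p_i^{-1}$ over distinct large primes. Allowing coincidences $p_i=p_j$ changes it by $O\big(\sum_{p\ge x^{a/L}}p^{-2}\big)=o(1)$, the other variables contributing bounded factors.

*The limit.* By Mertens, $\sum_{a\le s_p\le s}\frac1p\to\ln(s/a)$ for each $s\in[a,L]$. So the measures $\sum_{a\le s_p\le L}\frac1p\delta_{s_p}$ converge weakly to $ds/s$ on $[a,L]$, and their $k$-fold products converge weakly to $\prod ds_i/s_i$. The function $h\cdot1_{\sum s_i\le L}$ is bounded and continuous almost everywhere, so its integrals converge. $\square$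

For instance, with $k=1$, $h=1$: the mean number of large primes of $n$ tends to $\ln(L/a)$.

## One common value on all large primes is not enough when $\varphi\le2\pi/3$

The first thing to try after the convex hull computation is to allow two large primes. Take $a=1$ and $L=u$ with $2<u\le3$, and $f(p)=e^{i\beta}$ for all large $p$, where $\beta\in[\varphi,2\pi-\varphi]$; elsewhere $f(p)=1$. Three large primes would need $\sum s_{p_i}\ge3\ge u$, which has limiting proportion $0$ by Lemma 2. Let $P_1,P_2$ be the limiting proportions of $n$ with one and two large primes. By Lemma 2,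
$$P_2=\frac12\iint_{s_i\ge1,\,s_1+s_2\le u}\frac{ds_1ds_2}{s_1s_2},\qquad P_1=\ln u-2P_2 .$$
The integral grows with $u$, and for $u=3$ it is $\int_1^2\ln(3-s)\frac{ds}s\le\int_1^2\frac{2-s}sds=2\ln2-1$. So $P_2\le\frac12(2\ln2-1)<0.194$ and $P_1\ge\ln2-(2\ln2-1)=1-\ln2>0.3$.

Integers with one large prime have gain $\le0$, since $e^{i\beta}\in S_\varphi$. A positive gain from two large primes requires $2\beta\in(-\varphi,0)$ modulo $2\pi$; as $\beta\in[\varphi,2\pi-\varphi]$, this forces $\beta\in(\pi-\frac\varphi2,\pi)$. Then $\beta+\frac\varphi2\in(\pi,\pi+\frac\varphi2)$, so one large prime gives gain at most $-2\cos\frac\varphi2\le-1$ when $\varphi\le2\pi/3$, while two give at most $1-\cos\frac\varphi2\le\frac12$. The mean gain is at most $-P_1+\frac12P_2<-0.3+0.097<0$. So this fails for every $\varphi\le2\pi/3$.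

The exact point of failure is that the integers whose value lands in the arc are accompanied by more integers (those with one large prime) whose value is far away. For small $\varphi$ the conflict is sharp: gains are at most $1-\cos\frac\varphi2\le\varphi^2/8$, while a value at a fixed distance from $1$ costs a fixed amount. We need $f(n)=e^{i\varphi\psi(n)}$ with $\psi(n)$ tightly concentrated, for almost all $n$ at once.

## Rounding the twist $n^{it}$

There is an additive function with no spread at all: $\log n$. Put $P=2\pi/\varphi>2$, so that $\varphi P=2\pi$. If we could take $f(p)=e^{i\varphi s_p}$ for *all* primes, then $f(n)=n^{it}$ with $t=\varphi L/\log x$. For $n\le x$ we have $|n^{it}-x^{it}|\le\varphi L\frac{\log(x/n)}{\log x}$, and $\log(x/n)$ has bounded average over $n\le x$, so the mean tends to $x^{it}=e^{i\varphi L}$. With $L=P-\frac12$ this is $e^{-i\varphi/2}$, the midpoint of the removed arc, with the largest possible gain $1-\cos\frac\varphi2$.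

But $e^{i\varphi s}$ with $0<s<P$ lies in $S_\varphi$ only for $s\in[1,P-1]$. So the twist is forbidden for $s<1$ and for $s>P-1$. We round: use exponent $0$ for $s<a$, exponent $1$ for $a\le s<1$, exponent $s$ in the legal range, and exponent $P-1$ above it. Each rounding introduces spread. The measure of success is this: put $X(n)=\psi(n)-(P-\frac12)$, where $f(n)=e^{i\varphi\psi(n)}$. Exponents $X=\pm\frac12$ correspond to the values $1$ and $e^{-i\varphi}$ of gain $0$, so we hope that it is enough to have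
$$\mathbb EX^2<\tfrac14 .$$
That is the next lemma, and then everything reduces to a second moment.

From here to the end of the proof of Theorem 3, functions have the form $f(p)=1$ for non-large $p$ (including $p>x$) and $f(p)=e^{i\varphi F(s_p)}$ for large $p$, with $F$ bounded and continuous almost everywhere. For $n\notin B_x$ each large prime of $n$ occurs once, so
$$f(n)=e^{i\varphi\psi(n)},\qquad\psi(n)=\sum_{p\mid n,\ p\text{ large}}F(s_p).\tag{3}$$
If $F$ has values in $[1,P-1]$ then $\varphi F\in[\varphi,2\pi-\varphi]$, so $f\in\mathcal F(S_\varphi)$. Also $\psi$ is bounded, and by Lemma 2 its first two moments have limits.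

**Lemma 3.** For $z_0\in(0,\pi/2]$ and all real $z$,
$$\cos z\ge\cos z_0-\frac{\sin z_0}{2z_0}(z^2-z_0^2).$$
Consequently, for all real $X$,
$$\cos(\varphi X)\ge\cos(\varphi/2)+\varphi\sin(\varphi/2)\big(\tfrac14-X^2\big).\tag{4}$$

*Proof.* Let $k(z)=\cos z+\frac{\sin z_0}{2z_0}z^2$, an even function with $k'(z)=z\big(\frac{\sin z_0}{z_0}-\frac{\sin z}z\big)$ for $z>0$. On $(0,\pi]$ the function $\frac{\sin z}z$ is strictly decreasing, so $k'<0$ on $(0,z_0)$ and $k'>0$ on $(z_0,\pi]$. For $z\ge\pi$: on $[\pi,2\pi]$ we have $\sin z\le0$, and for $z\ge2\pi$ we have $\frac{\sin z}z\le\frac1{2\pi}$; so in all cases $\frac{\sin z}z\le\frac1{2\pi}<\frac2\pi\le\frac{\sin z_0}{z_0}$ and $k'>0$. Thus $k(z)\ge k(z_0)$, which is the claim. For (4) take $z=\varphi X$, $z_0=\varphi/2$; then $\frac{\sin z_0}{2z_0}=\frac{\sin(\varphi/2)}\varphi$. $\square$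

**Lemma 4 (moments of the rounded twist, no upper cap).** Let $0<a<1$ and $L\ge2$. Let $F_1=0$ on $(0,a)$, $F_1=1$ on $[a,1)$, $F_1(s)=s$ on $[1,L]$, and $\psi_1(n)=\sum_{p\mid n,\ p\text{ large}}F_1(s_p)$. Put $e=\ln\frac1a-1$ and $V=\ln\frac1a-\frac32+2a$. Then
$$\mathbb E\psi_1=L+e,\qquad\mathbb E\psi_1^2=(L+e)^2+V.\tag{5}$$

*Proof.* Write $F_1(s)=s+y(s)$: $y=-s$ on $(0,a)$, $y=1-s$ on $[a,1)$, $y=0$ on $[1,L]$. Then
$$\int\frac ys\,ds=-a+\ln\tfrac1a-(1-a)=e,$$
$$\int\frac{y^2}s\,ds=\frac{a^2}2+\int_a^1\Big(\frac1s-2+s\Big)ds=\frac{a^2}2+\ln\tfrac1a-2(1-a)+\frac{1-a^2}2=V.$$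
By Lemma 2, $\mathbb E\psi_1=\int_a^L F_1\frac{ds}s=\int_0^L\big(1+\frac ys\big)ds=L+e$. For the second moment, $\psi_1^2$ is the sum of $F_1(s_p)^2$ over $p$ plus the sum of $F_1(s_p)F_1(s_q)$ over ordered pairs $p\ne q$. Lemma 2 gives
$$\mathbb E\psi_1^2=\int_0^L\frac{(s+y)^2}s\,ds+\iint_{s_1+s_2\le L}\Big(1+\frac{y(s_1)}{s_1}\Big)\Big(1+\frac{y(s_2)}{s_2}\Big)ds_1ds_2 .$$
The first term is $\frac{L^2}2+2\int y\,ds+V$. In the second, the constant $1$ gives $\frac{L^2}2$; the two linear terms give $2\int(L-s)\frac{y(s)}s\,ds=2Le-2\int y\,ds$; and the product of the two $y$-factors gives $e^2$, because $y$ is supported in $[0,1]$ and $L\ge2$, so the condition $s_1+s_2\le L$ is automatic there. Adding, $L^2+2Le+e^2+V=(L+e)^2+V$. $\square$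

So the variance of $\psi_1$ is exactly $V=\int\frac{y^2}sds$, the price of the rounding below $1$. As a function of $a$, $V$ has derivative $2-\frac1a$ and is least at $a=\frac12$, with value $\ln2-\frac12=0.193\ldots<\frac14$. There is room to pay for the cap at $P-1$.

## Proof of Theorem 1

Here $\varphi\le2\pi/3$, i.e. $P\ge3$.

**Step 1 (the function; what must be shown).** Let $a=\frac7{15}$, $\tau=\frac3{10}$, $L=P-\tau\ge2.7$, and
$$F(s)=1\ (a\le s<1),\qquad F(s)=s\ (1\le s\le P-1),\qquad F(s)=P-1\ (P-1<s\le L).$$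
$F$ has values in $[1,P-1]$, so $f\in\mathcal F(S_\varphi)$. With $X=\psi-(P-\frac12)$ and $\varphi P=2\pi$, for $n\notin B_x$ we get $e^{i\varphi/2}f(n)=e^{i\varphi(\psi+1/2)}=e^{i\varphi X}$, so $\mathrm{Re}(e^{i\varphi/2}f(n))=\cos(\varphi X(n))$. By (4), the lower limit of $\mathbb E_x\mathrm{Re}(e^{i\varphi/2}f)$ is at least $\cos\frac\varphi2+\varphi\sin\frac\varphi2\big(\frac14-\mathbb EX^2\big)$. By Lemma 1 it suffices to prove $\mathbb EX^2<\frac14$.

**Step 2 (the uncapped version).** To compute $\mathbb EX^2$ we start from $X_1=\psi_1-(P-\frac12)$. By Lemma 4, $\mathbb EX_1^2=V+m^2$ with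
$$m=L+e-P+\tfrac12=\ln\tfrac1a-\tfrac12-\tau .$$

**Step 3 (the effect of the cap).** We compute $\mathbb E(X^2-X_1^2)$. The functions $F$ and $F_1$ differ only for $s>P-1$, so $X\ne X_1$ only if some $p\mid n$ has $s_p>P-1$. Such $p$ is unique, because $2(P-1)>P-\tau=L$. Write $n=pm'\notin B_x$ and $b=P-s_p\in[\tau,1)$. The large primes of $m'$ have total $s$-mass at most $L-s_p=b-\tau<0.7<2a$. So there is at most one of them, it has $s<1$, there $F=F_1=1$, and $\psi(m')\in\{0,1\}$ is their number. Hence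
$$X=(P-1)+\psi(m')-P+\tfrac12=\psi(m')-\tfrac12,\quad X^2=\tfrac14,\qquad X_1=\tfrac12-b+\psi(m').$$
Using $\psi(m')^2=\psi(m')$,
$$X^2-X_1^2=\tfrac14-\big(\tfrac12-b\big)^2-(1-2b)\psi(m')-\psi(m')=b(1-b)-2(1-b)\psi(m').$$
Now apply Lemma 2: with $k=1$ to the sum over $p$ with $s_p>P-1$ of $b(1-b)$, and with $k=2$ to the sum over pairs $(p,q)$, $s_p>P-1$, of $2(1-b)$, where the inner integral is $\int_a^{b-\tau}\frac{dv}v=\ln^+\frac{b-\tau}a$ (with $\ln^+=\max(\ln,0)$, and $\ln^+0=0$). Substituting $s=P-b$,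
$$\mathbb EX^2=T(P):=V+m^2+\int_\tau^1\frac{D(b)}{P-b}\,db,\qquad D(b)=(1-b)\Big(b-2\ln^+\frac{b-\tau}a\Big).\tag{6}$$

**Step 4 (reduction to $P=3$).** We show $D\ge0$. This is clear if $b-\tau\le a$. For $v=b-\tau\in[a,0.7]$ the second factor is $v+0.3-2\ln(v/a)$, with derivative $1-\frac2v<0$, and at $v=0.7$ it equals $1-2\ln1.5>0$. As $V$ and $m$ do not depend on $P$, $T$ is non-increasing in $P\ge3$, and it suffices to show $T(3)<\frac14$.

**Step 5 (the numbers at $P=3$).** Since $\ln\frac{15}7=0.762140\ldots$, we get $V=0.19547\ldots$, $m=-0.03786\ldots$ and $V+m^2\le0.19691$.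

For the first part of the integral put $c=3-b$, so $b(1-b)=(3-c)(c-2)=5c-c^2-6$:
$$\int_{0.3}^1\frac{b(1-b)}{3-b}db=\int_2^{2.7}\Big(5-c-\frac6c\Big)dc=3.5-1.645-6\ln1.35\le0.05438.$$

For the subtracted part put $w=0.7$, $v=b-0.3$. Using $2.7-v\le2.7-a$ and one integration by parts (boundary terms vanish),
$$\int_a^w\frac{2(w-v)\ln(v/a)}{2.7-v}dv\ge\frac1{2.7-a}\int_a^w\frac{(w-v)^2}vdv=\frac{0.49\ln1.5-1.4(w-a)+\frac{w^2-a^2}2}{2.7-a}\ge\frac{0.00812}{2.2334}\ge0.00363 .$$
(The three terms of the numerator are $0.198678$, $-0.326667$, $0.136111$ to six places.) Hence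
$$T(3)\le0.19691+0.05438-0.00363=0.24766<\tfrac14 .$$
This proves Theorem 1, and the conjecture is disproved. $\blacksquare$

## Proof of Theorem 3: the same rounding as $\varphi\to0$

As $\varphi\to0$ the cap affects only a proportion $O(\varphi)$ of integers, so the variance is governed by $V$ alone. We now take the best $a$ and recentre. All constants in $O(\cdot)$ are absolute.

**Step 1 (parameters).** Let $\varphi=2\delta\to0$, so eventually $P\ge3$. Take
$$a=\tfrac12,\qquad V_0=\ln2-\tfrac12,\qquad\eta=\sqrt{V_0},\qquad\tau=\eta+\ln2-1\in(0.13,0.14),\qquad L=P-\tau,$$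
and $F$ given by the same formulas as before. Put $X=\psi-(P-\eta)$, $X_1=\psi_1-(P-\eta)$. For $a=\frac12$ Lemma 4 has $e=\ln2-1$, $V=V_0$, so $\mathbb EX_1=L+\ln2-1-P+\eta=0$ and $\mathbb EX_1^2=V_0$.

**Step 2 (moments of $X$).** Off $B_x$, $X\ne X_1$ only if $n$ has a prime with $s_p>P-1$, unique as before. Such $n$ have limiting proportion $\int_{P-1}^L\frac{ds}s\le\frac1{P-1}=O(\varphi)$. For them the large primes of the cofactor $m'$ have mass at most $L-s_p<1-\tau<1=2a$, so there is at most one, with $s<1$, and $\psi(m')\in\{0,1\}$. Then $X=\eta-1+\psi(m')$ and $X_1=\eta-b+\psi(m')$ with $b=P-s_p\in[\tau,1)$; both are bounded by $2$. Hence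
$$\mathbb EX=O(\varphi),\qquad\mathbb EX^2=V_0+O(\varphi).$$

**Step 3 (a point of the spectrum).** Let $z\in\Gamma(S_\varphi)$ be a limit point of the means of $f$. Since $\varphi\psi=\varphi X+2\pi-\eta\varphi$, we have $z=e^{-i\eta\varphi}(1-\kappa+i\lambda)$, where $1-\kappa+i\lambda=\lim\mathbb E_xe^{i\varphi X}$ along a subsequence. We use $\cos v\ge1-\frac{v^2}2$ and $|\sin v-v|\le\frac{v^2}2$. (The latter follows from $|\sin v-v|\le|v|^3/6$ for $|v|\le3$, and from $|\sin v-v|\le|v|+1\le\frac{v^2}2$ for $|v|\ge3$.) So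
$$0\le\kappa\le\tfrac12V_0\varphi^2+O(\varphi^3),\qquad|\lambda|\le\varphi|\mathbb EX|+\tfrac12\varphi^2\mathbb EX^2=O(\varphi^2).$$

**Step 4 (its argument seen from $1$).** Multiplying out,
$$\mathrm{Im}(1-z)=(1-\kappa)\sin(\eta\varphi)-\lambda\cos(\eta\varphi)=\eta\varphi+O(\varphi^2)>0$$
for small $\varphi$; in particular $z\ne1$. Since $|z|\le1$, and $\lambda\sin(\eta\varphi)=O(\varphi^3)$,
$$0\le\mathrm{Re}(1-z)=1-(1-\kappa)\cos(\eta\varphi)-\lambda\sin(\eta\varphi)\le\tfrac12(\eta^2+V_0)\varphi^2+O(\varphi^3)=V_0\varphi^2+O(\varphi^3).$$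
Therefore
$$\frac\pi2-\arg(1-z)=\arctan\frac{\mathrm{Re}(1-z)}{\mathrm{Im}(1-z)}\le\frac{V_0\varphi^2+O(\varphi^3)}{\eta\varphi+O(\varphi^2)}=\sqrt{V_0}\,\varphi+O(\varphi^2)=\sqrt{4\ln2-2}\;\delta+O(\delta^2),$$
and $\operatorname{Angle}(\Gamma(S_{2\delta}))\ge\arg(1-z)$. $\blacksquare$

## The range $2\pi/3\le\varphi<\pi$: gains of $e^{im\varphi}$ and patterns of primes

For Theorem 2 we still need $\varphi\in[2\pi/3,\pi)$. As $\varphi\to\pi$ we have $P\to2$, and the range $[1,P-1]$ in which the twist is legal shrinks to the single point $1$. On the other hand the removed arc is now wide, so functions with few values become useful: $2\varphi\in(2\pi-\varphi,2\pi)$ when $2\pi/3<\varphi<\pi$, so already $e^{2i\varphi}$ lies in the arc of positive gain.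

**Parameter.** Put $y=-(1+2\cos\varphi)$. Then $\cos\varphi=-\frac{1+y}2$, and $\varphi\in[2\pi/3,\pi)$ corresponds to $y\in[0,1)$.

**Gains.** For $f(n)=e^{im\varphi}$,
$$g=\cos\big((m+\tfrac12)\varphi\big)-\cos\tfrac\varphi2=-2\sin\tfrac{(m+1)\varphi}2\sin\tfrac{m\varphi}2 ,$$
which is $0$ for $m=0,-1$. With $\alpha=\varphi/2$ and $c=\cos\varphi$,
$$\frac{\sin3\alpha}{\sin\alpha}=1+2c=-y,\qquad\frac{\sin4\alpha}{\sin2\alpha}=2c=-(1+y),$$
$$\frac{\sin5\alpha}{\sin\alpha}=4c^2+2c-1=y^2+y-1,\qquad\frac{\sin6\alpha}{\sin2\alpha}=4c^2-1=y^2+2y .$$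
So $g$ divided by $2\sin\varphi\sin\frac\varphi2>0$ equals
$$m=1:-1;\quad m=2:\ y;\quad m=3:-y(1+y);\quad m=4:-(1-2y^2-y^3);\quad m=5:-(y^2+2y)(y^2+y-1).\tag{7}$$
(For $m=4$: $(1+y)(y^2+y-1)=y^3+2y^2-1$.)

**Patterns.** In this range we take $a=1$, $L=u$, and write $t_p$ (or $t$) for $s_p$; so $p$ is large if $t_p\ge1$, and the $t$'s of the distinct large primes of $n$ have sum at most $u$. We split large primes into types by intervals of $t$; the *pattern* of $n$ is the tuple of numbers of its distinct large primes of each type. If $N$ counts one type, then $1_{N=i}=\sum_{k\ge i}(-1)^{k-i}\binom ki\binom Nk$, a finite sum, and products $\binom N i\binom M j\cdots$ are, up to $\frac1{i!j!\cdots}$, sums over ordered tuples of distinct large primes. So by Lemma 2 all proportions of patterns have limits, which we write $P_{\cdots}$. If a pattern forces $\sum t_i\ge u$, its proportion is bounded by a moment whose limiting integral is over a subset of $\{\sum t_i=u\}$, so the limit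 is $0$; call it *null*. By Lemma 1 it suffices to show $\mathbb Eg>0$.

We shall use, for a convex function on an interval, that the midpoint rule is a lower bound of its integral, the trapezoid rule an upper bound, and that the function lies below its chords.

## The case $0.7\le y<1$: three values and $u=4$

**Step 1 (the function).** Take $u=4$ and $f(p)=1$ for $t<1$, $f(p)=e^{i\varphi}$ for $1\le t<2$, $f(p)=e^{-i\varphi}$ for $t\ge2$. Let $N_1,N_2$ count the primes of the last two kinds; off $B_x$, $f(n)=e^{i\varphi(N_1-N_2)}$. Big primes alone give gain $0$, and a big prime cancels a small one. The non-null patterns $(N_1,N_2)$ are $(0,0),(1,0),(2,0),(3,0),(0,1),(1,1)$: the patterns $(4,0)$, $(2,1)$, $(0,2)$ force $\sum t\ge4$.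

**Step 2 (proportions).** Put
$$A_2=\mathbb E\tbinom{N_1}2=\tfrac12\ln^22,\quad A_3=\mathbb E\tbinom{N_1}3=\tfrac16\int_{t_i\ge1,\,\sum t_i\le4}\prod_{i\le3}\frac{dt_i}{t_i},\quad B=\mathbb E[N_1N_2]=\int_1^2\ln\frac{4-s}2\,\frac{ds}s .$$
(For $A_2$ the condition $t_1+t_2\le4$ is automatic; for $A_3$ the condition $t_i\le2$ is automatic.) From the list of patterns, $A_3=P_{30}$, $A_2=P_{20}+3P_{30}$, $B=P_{11}$, $\ln2=\mathbb EN_1=P_{10}+2P_{20}+3P_{30}+P_{11}$. So
$$P_{30}=A_3,\quad P_{20}=A_2-3A_3,\quad P_{11}=B,\quad P_{10}=\ln2-2A_2+3A_3-B .$$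
By (7), and since $(0,0),(1,1),(0,1)$ have gain $0$,
$$\frac{\mathbb Eg}{2\sin\varphi\sin(\varphi/2)}=yP_{20}-P_{10}-y(1+y)P_{30}=\Psi(y):=(2+y)A_2-\ln2+B-(1+y)(3+y)A_3,\tag{8}$$
the coefficient of $-A_3$ being $3y+3+y(1+y)=(1+y)(3+y)$.

**Step 3 (bounds).** *$A_3$ from above.* With $t_i=1+x_i$, $\sigma=\sum x_i\le1$, we have $\prod(1+x_i)\ge1+\sigma$, and $\{\sum x_i\in d\sigma\}$ has volume $\frac{\sigma^2}2d\sigma$. So
$$A_3\le\frac1{12}\int_0^1\frac{\sigma^2}{1+\sigma}d\sigma=\frac{\ln2-1/2}{12}\le0.016096 .$$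
*$B$ from below.* For $h=\ln\frac{4-s}2$ and $r=\frac s{4-s}\in[\frac13,1]$, $s^3\big(\frac hs\big)''=s^2h''-2sh'+2h=-r^2+2r+2h>0$. So the integrand is convex, and the midpoint rule with nodes $1.125,1.375,1.625,1.875$ gives
$$B\ge\tfrac14(0.32258+0.19777+0.10575+0.03233)\ge0.1646 .$$
Also $A_2\ge0.240226$.

**Step 4 (conclusion).** We get $\Psi(0.7)\ge0.6486-0.69315+0.1646-6.29\cdot0.016096>0.018$ and $\Psi(1)\ge0.7206-0.69315+0.1646-8\cdot0.016096>0.06$. $\Psi$ is concave (its $y^2$-coefficient is $-A_3<0$), so $\Psi>0$ on $[0.7,1]$, and $\mathbb Eg>0$ for $0.7\le y<1$.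

## The case $0\le y\le0.7$: four values and $u=\frac{11}2$

When $y$ is near $0$ the gain $y$ of $e^{2i\varphi}$ disappears, so a second source of positive gain is needed. It is $-e^{i\varphi}=e^{i(\varphi-\pi)}$, which lies in the right arc because $\varphi>\pi/2$. So we insert primes with value $-1$.

**Step 1 (the function and its patterns).** Take $u=\frac{11}2$ and
$$f(p)=1\ (t<1),\quad e^{i\varphi}\ (1\le t<\tfrac52,\text{ "small"}),\quad-1\ (\tfrac52\le t<\tfrac72,\text{ "mid"}),\quad e^{-i\varphi}\ (t\ge\tfrac72,\text{ "big"}).$$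
All values lie in $S_\varphi$. Let $(N,M,K)$ be the numbers of small, mid, big primes. Since $t$ is at least $1,2.5,3.5$ for the three types and the sum is below $5.5$ up to null patterns, the non-null patterns are:

* $K=1$: $(0,0,1)$ and $(1,0,1)$, with $f=e^{-i\varphi}$ and $1$, gain $0$;
* $K=0$, $M=2$: $(0,2,0)$, with $f=1$, gain $0$;
* $K=0$, $M=1$: $(0,1,0),(1,1,0),(2,1,0)$;
* $K=M=0$: $(m,0,0)$ with $0\le m\le5$.

**Step 2 (gains).** Divided by $2\cos\frac\varphi2>0$ the remaining gains are as follows. For $(0,1,0)$, $f=-1$: $-1$. For $(1,1,0)$: $-\cos\frac{3\varphi}2-\cos\frac\varphi2=-2\cos\varphi\cos\frac\varphi2$ gives $-\cos\varphi=\frac{1+y}2$. For $(2,1,0)$: $-\cos\frac{5\varphi}2-\cos\frac\varphi2=-2\cos\frac{3\varphi}2\cos\varphi$, and $\cos\frac{3\varphi}2=\cos\frac\varphi2\,(2\cos\varphi-1)$, so we get $-\cos\varphi(2\cos\varphi-1)=-\frac{(1+y)(2+y)}2$. For $(m,0,0)$: the factor $\frac{2\sin\varphi\sin(\varphi/2)}{2\cos(\varphi/2)}=2\sin^2\frac\varphi2=1-\cos\varphi=\frac{3+y}2$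 times the number in (7). So $\mathbb Eg=\cos(\varphi/2)\cdot H$ with
$$H=(1+y)P_{110}-2P_{010}-(1+y)(2+y)P_{210}-(3+y)\mathcal B,\tag{9}$$
$$\mathcal B=P_{100}-yP_{200}+y(1+y)P_{300}+(1-2y^2-y^3)P_{400}+(y^2+2y)(y^2+y-1)P_{500}.\tag{10}$$

**Step 3 (proportions in terms of moments).** Let
$$A_k=\mathbb E\tbinom Nk=\frac1{k!}\int_{t_i\in[1,5/2),\,\sum t_i\le u}\prod\frac{dt_i}{t_i}.$$
Then $A_1=\ln2.5$, $A_2=\frac12A_1^2$ (as $2\cdot2.5\le5.5$), $A_k=0$ for $k\ge6$. Let $M_1=\mathbb EM=\ln1.4$, $M_2=\mathbb E\binom M2=P_{020}$, $C_{11}=\mathbb E[NM]$, $C_{21}=\mathbb E[\binom N2M]$, $D_{11}=\mathbb E[NK]=P_{101}$. The list of patterns gives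
$$C_{21}=P_{210},\quad C_{11}=P_{110}+2P_{210},\quad M_1=P_{010}+P_{110}+P_{210}+2P_{020},$$
$$A_5=P_{500},\quad A_4=P_{400}+5P_{500},\quad A_3=P_{300}+4P_{400}+10P_{500},$$
$$A_2=P_{200}+P_{210}+3P_{300}+6P_{400}+10P_{500}.$$
Solving,
$$P_{210}=C_{21},\quad P_{110}=C_{11}-2C_{21},\quad P_{010}=M_1-C_{11}+C_{21}-2M_2,$$
$$P_{500}=A_5,\quad P_{400}=A_4-5A_5,\quad P_{300}=A_3-4A_4+10A_5,\quad P_{200}=A_2-3A_3+6A_4-10A_5-C_{21}.$$
The moment $A_3$ is awkward to bound with enough precision, so we eliminate it through the proportion of $N=1$, computed in two ways: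
$$A_1-2A_2+3A_3-4A_4+5A_5=P_{100}+P_{110}+P_{101}=P_{100}+C_{11}-2C_{21}+D_{11},$$
that is,
$$3A_3=P_{100}+R_0-2C_{21}+4A_4-5A_5,\qquad R_0=-A_1+2A_2+C_{11}+D_{11}.\tag{11}$$

**Step 4 (substitution).** Insert this into (10). The coefficient of $A_3$ in $\mathcal B$ is $3y+y(1+y)=y(4+y)$. Collecting terms: $C_{21}$ gets $y-\frac23y(4+y)=-\frac{y(5+2y)}3$; $A_4$ gets $-6y-4y(1+y)+(1-2y^2-y^3)+\frac43y(4+y)=1-\frac{14}3y-\frac{14}3y^2-y^3$. So
$$\mathcal B=P_{100}\Big(1+\frac{4y+y^2}3\Big)+y\Big[-A_2+\frac{4+y}3R_0-\frac{5+2y}3C_{21}\Big]+A_4\Big(1-\frac{14}3y-\frac{14}3y^2-y^3\Big)+\kappa A_5,$$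
$$\kappa=10y+10y(1+y)-5(1-2y^2-y^3)+(y^2+2y)(y^2+y-1)-\tfrac53y(4+y).$$
On $[0,0.7]$, $|1-2y^2-y^3|\le1$ and $|y^2+y-1|\le1$, so $|\kappa|\le y(20+10y)+5+(y^2+2y)+\frac53y(4+y)\le32$.

In $H$ the total coefficient of $C_{21}$ is
$$-2(1+y)-2-(1+y)(2+y)+\frac{(3+y)y(5+2y)}3=-(6+5y+y^2)+5y+\tfrac{11}3y^2+\tfrac23y^3=-\Big(6-\frac83y^2-\frac23y^3\Big)<0.$$
The other terms outside $\mathcal B$ are $(1+y)C_{11}-2(M_1-C_{11})+4M_2$. Altogether
$$H=(1+y)C_{11}-2(M_1-C_{11})+4M_2-C_{21}\Big(6-\frac83y^2-\frac23y^3\Big)$$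
$$\qquad-(3+y)\Big[P_{100}\Big(1+\frac{4y+y^2}3\Big)+y\Big(-A_2+\frac{4+y}3R_0\Big)+A_4\Big(1-\frac{14}3y-\frac{14}3y^2-y^3\Big)+\kappa A_5\Big].\tag{12}$$
We need $C_{11}$ and $M_2$ from below, and $C_{21},P_{100},R_0,A_4,A_5$ from above.

**Step 5 (elementary bounds).** To within $10^{-6}$, $A_1=0.916291$, $A_2=0.419794$, $M_1=0.336472$.

*$C_{11}$.* Integrating over the mid prime $t$, the small prime ranges over $[1,\min(2.5,5.5-t)]$, so
$$C_{11}=\ln1.2\ln2.5+\int_3^{3.5}\frac{\ln(5.5-t)}t\,dt .$$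
The integrand is convex: with $r=\frac t{5.5-t}\in[1.2,1.75]$, $t^3$ times its second derivative is $-r^2+2r+2\ln(5.5-t)>0$. Midpoint and trapezoid rules with two subintervals put the integral in $[0.125034,0.125314]$, and $0.167059\le\ln1.2\ln2.5\le0.167060$. Hence $0.29209\le C_{11}\le0.29238$.

*$D_{11}$.* With $w=5.5-t$ for the big prime $t$, $D_{11}=\int_1^2\frac{\ln w}{5.5-w}dw$. The convex function $\frac1{5.5-w}$ lies below its chord $\frac1{4.5}+\big(\frac1{3.5}-\frac1{4.5}\big)(w-1)$. With $\int_1^2\ln w\,dw=2\ln2-1$ and $\int_1^2(w-1)\ln w\,dw=\frac14$ this gives $D_{11}\le0.10172$.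

*$R_0$.* Therefore $R_0\le0.317398$, so $-A_2+\frac43R_0\le0.003404$ and $\frac13R_0\le0.1058$.

*$C_{21}$.* With $w=3.5-t$ for the mid prime and $t_i=1+x_i$ for the small ones, using $(1+x_1)(1+x_2)\ge1+x_1+x_2$,
$$C_{21}=\int_0^1\frac{dw}{3.5-w}\cdot\frac12\iint_{x_i\ge0,\,x_1+x_2\le w}\frac{dx_1dx_2}{(1+x_1)(1+x_2)}\le\frac12\int_0^1\frac{w-\ln(1+w)}{3.5-w}dw ,$$
because $\int_0^w\frac{\sigma\,d\sigma}{1+\sigma}=w-\ln(1+w)$. The chord bound $\frac1{3.5-w}\le\frac1{3.5}+\big(\frac1{2.5}-\frac1{3.5}\big)w$, with $\int_0^1(w-\ln(1+w))dw=\frac32-2\ln2$ and $\int_0^1w(w-\ln(1+w))dw=\frac13-\frac14=\frac1{12}$, gives $C_{21}\le0.0211$.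

*$M_2$.* The region $t_i\ge2.5$, $t_1+t_2\le5.5$ has area $0.125$ and $t_1t_2\le2.75^2$ on it, so $M_2\ge\frac12\cdot\frac{0.125}{2.75^2}$ and $4M_2\ge0.033057$.

*$A_4,A_5$.* With $t_i=1+x_i$ and $\prod t_i\ge1$, simplex volumes give $0\le A_4\le\frac1{24}\cdot\frac{1.5^4}{24}\le0.00879$ and $0\le A_5\le\frac{0.5^5}{120^2}\le2.2\cdot10^{-6}$, so $|\kappa A_5|\le10^{-4}$. Also $(3+y)\big(1-\frac{14}3y-\frac{14}3y^2-y^3\big)\le(3+y)\big(1-\frac{14}3y\big)\le3$, so the $A_4$-term lowers $H$ by at most $3\cdot0.00879=0.02637$.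

**Step 6 (a formula for $P_{100}$).** We need $P_{100}\le0.0122$; this small number is best reached through a delay equation. Let $I_0(v)=1_{v\ge0}$, and for $k\ge1$
$$I_k(v)=\int_{t_i\ge1,\,\sum t_i\le v}\prod_{i\le k}\frac{dt_i}{t_i},\qquad\rho(v)=\sum_{k\ge0}\frac{(-1)^k}{k!}I_k(v)\quad(v\ge0),$$
a finite sum for each $v$ because $I_k(v)=0$ for $k>v$. If $\omega(n)$ is the number of large primes dividing $n$, then $\sum_k(-1)^k\binom{\omega(n)-1}k=1_{\omega(n)=1}$ when $\omega(n)\ge1$. So the indicator of pattern $(1,0,0)$ is $\sum_{p\mid n,\,p\text{ small}}\sum_k(-1)^k\binom{\omega(n)-1}k$. Here $\sum_{p}\binom{\omega(n)-1}k$ is $\frac1{k!}$ times a sum over ordered tuples $(p,q_1,\dots,q_k)$ of distinct large primes with $p$ small, and Lemma 2 gives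
$$P_{100}=\int_1^{2.5}\rho(5.5-t)\frac{dt}t.\tag{13}$$

**Lemma 5.** $\rho$ is continuous, $\rho=1$ on $[0,1]$, and $v\rho'(v)=-\rho(v-1)$ for $v>1$. Moreover $v\rho(v)=\int_{v-1}^v\rho$ for $v\ge1$, and $\rho$ is positive, non-increasing, and convex on $[1,\infty)$.

*Proof.* Let $k\ge1$ and let $\chi$ be bounded and measurable with bounded support. By symmetry in the $t_i$,
$$\int\chi(v)\,v\,dI_k(v)=\int_{t_i\ge1}\chi\Big(\sum t_i\Big)\Big(\sum t_i\Big)\prod\frac{dt_i}{t_i}=k\int_{t_i\ge1}\chi\Big(\sum t_i\Big)dt_k\prod_{j<k}\frac{dt_j}{t_j}=k\int\chi(v)I_{k-1}(v-1)dv,$$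
the last step by substituting $v=\sum t_i$ for $t_k$, the condition $t_k\ge1$ becoming $\sum_{j<k}t_j\le v-1$. So $I_k$ is absolutely continuous with $vI_k'(v)=kI_{k-1}(v-1)$ almost everywhere. Multiply by $\frac{(-1)^k}{k!}$ and sum: $\rho$ is absolutely continuous on bounded intervals, $\rho=1$ on $[0,1]$, and $v\rho'(v)=-\rho(v-1)$ for almost every $v>1$. The right side is continuous, so this holds for all $v>1$. Then $(v\rho(v))'=\rho(v)-\rho(v-1)=\frac d{dv}\int_{v-1}^v\rho$ for $v>1$, and both sides of $v\rho(v)=\int_{v-1}^v\rho$ equal $1$ at $v=1$; so this identity holds for $v\ge1$. If $\rho$ had a zero, it would have a first one $v_0>1$, and $v_0\rho(v_0)=\int_{v_0-1}^{v_0}\rho>0$, a contradiction. So $\rho>0$. Hence $\rho'<0$ for $v>1$, and $\rho$ is non-increasing. Finally $-\rho'(v)=\rho(v-1)/v$ is non-increasing, so $\rho$ is convex on $[1,\infty)$. $\square$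

**Step 7 (values of $\rho$ and the bound for $P_{100}$).** Integrating the delay equation, $\rho(v)=1-\ln v$ on $[1,2]$, and for $2\le v\le3$
$$\rho(v)=1-\ln2-\int_1^{v-1}\frac{1-\ln w}{1+w}dw=1-\ln v+\int_1^{v-1}\frac{\ln w}{1+w}dw .$$
Bound $\frac1{1+w}$ by its chords: $\frac12-\frac15(w-1)$ on $[1,1.5]$ and $\frac7{15}-\frac2{15}(w-1)$ on $[1.5,2]$. To six places, $\int\ln w\,dw$ over these intervals is $0.108198$ and $0.278097$, and $\int(w-1)\ln w\,dw$ is $0.035451$ and $0.214549$. The two chord bounds are about $0.047009$ and $0.101172$, so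
$$\rho(2.5)\le1-\ln2.5+0.04701\le0.1308,\qquad\rho(3)\le1-\ln3+0.14819\le0.0496 .$$
Next, $v\rho(v)=\int_{v-1}^v\rho\le\frac14\big(\rho(v-1)+2\rho(v-\frac12)+\rho(v)\big)$ by convexity (trapezoid rule, step $\frac12$), i.e.
$$\rho(v)\le\frac{\rho(v-1)+2\rho(v-\frac12)}{4v-1}.$$
For $v=3.5,4,4.5$ in turn:
$$\rho(3.5)\le\frac{0.1308+0.0992}{13}\le0.0177,\quad\rho(4)\le\frac{0.0496+0.0354}{15}\le0.00567,\quad\rho(4.5)\le\frac{0.0177+0.01134}{17}\le0.00171 .$$
In (13) the function $t\mapsto\rho(5.5-t)$ is convex on $[1,2.5]$, so it lies below its piecewise linear interpolant at $t=1,1.5,2,2.5$, and the interpolant increases if the node values are replaced by the upper bounds $0.00171$, $0.00567$, $0.0177$, $0.0496$. Using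
$$\int_{t_0}^{t_0+h}\Big(\alpha+(\beta-\alpha)\frac{t-t_0}h\Big)\frac{dt}t=\alpha\ln\frac{t_0+h}{t_0}+\frac{\beta-\alpha}h\Big(h-t_0\ln\frac{t_0+h}{t_0}\Big)$$
on the three intervals, $P_{100}\le0.00145+0.00329+0.00739<0.0122$.

**Step 8 (conclusion).** Insert all bounds into (12). As $-2(M_1-C_{11})+4M_2\ge-2(0.336473-0.29209)+0.033057\ge-0.05571$, we have $H\ge\Lambda(y)$ on $[0,0.7]$, where
$$\Lambda(y)=0.29209(1+y)-0.05571-0.0211\Big(6-\frac83y^2-\frac23y^3\Big)$$
$$\qquad-(3+y)\Big[0.0122\Big(1+\frac{4y+y^2}3\Big)+0.003404\,y+0.1058\,y^2+0.0001\Big]-0.02637 .$$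
Write the square bracket as $p+qy+ry^2$, with $p=0.0123$, $q=0.01967$, $r=0.10987$ (rounded). Then
$$\Lambda''(y)=0.0211\Big(\frac{16}3+4y\Big)-2(3r+q)-6ry<0.12-0.69+(0.09-0.65)y<0 ,$$
so $\Lambda$ is concave and it is enough to look at the endpoints:
$$\Lambda(0)=0.29209-0.05571-0.1266-0.0369-0.02637\ge0.046,$$
$$\Lambda(0.7)\ge0.4965-0.0558-0.0943-0.2957-0.0264>0.02 .$$
Hence $H>0$ on $[0,0.7]$. Since $\cos(\varphi/2)>0$, $\mathbb Eg>0$, and Lemma 1 gives $\operatorname{Angle}(\Gamma(S_\varphi))>\operatorname{Angle}(S_\varphi)$ for these $\varphi$.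

**Step 9 (assembling Theorem 2).** Theorem 1 covers $0<\varphi\le2\pi/3$; the two cases $0\le y\le0.7$ and $0.7\le y<1$ cover $2\pi/3\le\varphi<\pi$. The statement about angle $0$ was proved with the definitions. For $\theta\in(0,\pi/2)$ the set $S_{\pi-2\theta}$ is admissible, has angle $\theta$, and violates the conjecture; for $\theta=0$ every admissible set satisfies it. This proves Theorem 2. $\blacksquare$
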